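\title{A circle action on a rational $BO\langle 8\rangle$-manifold with non-zero Witten genus}

\begin{abstract}
The Witten genus of a connected closed spin manifold with rationally trivial first Pontrjagin class vanishes if the manifold admits a non-trivial action of $S^3$. We show that $S^3$ cannot be replaced by $S^1$: there is such a manifold with a non-trivial semi-free circle action and non-zero Witten genus. More precisely, the Witten genus of such an $S^1$-manifold is always divisible by the discriminant $\Delta$ in $\mathbb Q[E_4,E_6]$, and for some $N$ every non-zero homogeneous multiple of $\Delta^N$ occurs up to a non-zero rational factor. The manifolds are assembled by rational bordism theory from fixed point components of codimension $8$ and $12$. Their existence reduces to the injectivity of a pair of residue operators built from the Weierstrass sigma function, and this injectivity comes from Legendre's relation.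
\end{abstract}

\section{Introduction}

\subsection{The Witten genus and the question}

Unless the contrary is said, manifolds are closed, smooth and oriented. A manifold $M$ is a \emph{$BO\langle 8\rangle$-manifold} if it is spin and $p_1(M)/2=0$, and a \emph{rational $BO\langle 8\rangle$-manifold} if it is spin and $p_1(M)=0$ in $H^4(M;\mathbb Q)$. For an integer $n\ne0$, the multiple $n\cdot M$ is the disjoint union of $|n|$ copies of $M$, with reversed orientation if $n<0$; these are the \emph{non-trivial multiples} of $M$. An action of a compact Lie group on a connected manifold is \emph{non-trivial} if some element acts by a map different from the identity, and \emph{semi-free} if every isotropy group is either trivial or the whole group.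

Let $\dim M=4k$ and write the total Pontrjagin class formally as $p(M)=\prod_{i=1}^{2k}(1+y_i^2)$. The \emph{Witten genus} of $M$ is
\[
\varphi_W(M)=\Big\langle\prod_{i=1}^{2k}Q(y_i),[M]\Big\rangle\in\mathbb Q[[q]],\qquad
Q(y)=\frac{y/2}{\sinh(y/2)}\prod_{n\ge1}\frac{(1-q^n)^2}{(1-q^ne^{y})(1-q^ne^{-y})}.
\]
The series $Q$ is even in $y$, so the product is a power series in the Pontrjagin classes. If $4\nmid\dim M$ we set $\varphi_W(M)=0$. The genus $\varphi_W$ is additive and an oriented bordism invariant. On a spin manifold it collects the indices of a sequence of twisted Dirac operators: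
\[
\varphi_W(M)=\Big(\sum_{n\ge0}\operatorname{ind}\big(D(M)\otimes R_n(T_{\mathbb C})\big)q^n\Big)\prod_{n\ge1}(1-q^n)^{4k},\qquad
\sum_{n\ge0}R_n(T_{\mathbb C})q^n=\bigotimes_{n\ge1}S_{q^n}(T_{\mathbb C}),
\]
where $D(M)$ is the Dirac operator, $T_{\mathbb C}$ the complexified tangent bundle, and $S_t(V)=\sum_{i\ge0}S^i(V)t^i$ the generating series of the symmetric powers. At $q=0$ the series $Q$ is $(y/2)/\sinh(y/2)$, so the constant term of $\varphi_W(M)$ is the $\hat A$-genus $\hat A(M)$. The following result is known.

\begin{theorem}\label{thm:S3}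
Let $M$ be an oriented closed manifold. If a non-trivial multiple of $M$ is oriented bordant to a connected rational $BO\langle 8\rangle$-manifold with non-trivial $S^3$-action, then $\varphi_W(M)=0$.
\end{theorem}

The problem posed in \cite{Mainz} is whether $S^3$ may be replaced by $S^1$.

\medskip
\noindent\textbf{Question.} \emph{Let $M$ be an oriented closed manifold. If a non-trivial multiple of $M$ is oriented bordant to a connected rational $BO\langle 8\rangle$-manifold with non-trivial $S^1$-action, must $\varphi_W(M)$ vanish?}
\medskip

Since $\varphi_W(n\cdot M)=n\,\varphi_W(M)$, this asks whether $\varphi_W$ vanishes on every connected rational $BO\langle 8\rangle$-manifold with non-trivial circle action. Connectedness only excludes the addition of a rotating sphere as an extra component. A positive answer would contain Theorem~\ref{thm:S3}: the kernel of a non-trivial $S^3$-action is a proper normal subgroup, hence lies in $\{\pm1\}$, so a circle in $S^3$ still acts non-trivially. The first tests point to a positive answer. If the circle acts freely, $M$ bounds the associated disc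 bundle and every genus vanishes. For an arbitrary non-trivial action, the theorem of Atiyah and Hirzebruch \cite{AH} says that $\hat A(M)=0$ for a connected closed spin manifold with a non-trivial smooth $S^1$-action; so for the constant term of $\varphi_W$ a circle is as good as $S^3$, and one may guess that the same holds for the other coefficients.

\subsection{Results}

The answer to the Question is no.

\begin{theorem}\label{thm:A}
There is a connected rational $BO\langle 8\rangle$-manifold $M$ with a non-trivial, semi-free, smooth $S^1$-action and $\varphi_W(M)\ne0$. Every component of the fixed point set has codimension $8$ or $12$.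
\end{theorem}

The manifold $M$ itself, with multiple $1$, disproves the assertion in the Question. To say which values occur, let $E_4=1+240\sum_{n\ge1}\sum_{t\mid n}t^3q^n$ and $E_6=1-504\sum_{n\ge1}\sum_{t\mid n}t^5q^n$ be the Eisenstein series. They are algebraically independent, and $\mathbb Q[E_4,E_6]\subset\mathbb Q[[q]]$ is graded by the weight, with $E_4$ of weight $4$ and $E_6$ of weight $6$.

\begin{theorem}\label{thm:B}
Let $\Delta=(E_4^3-E_6^2)/1728$.
\begin{enumerate}
\item[(1)] If $M$ is a connected rational $BO\langle 8\rangle$-manifold with non-trivial $S^1$-action, then $\varphi_W(M)\in\Delta\cdot\mathbb Q[E_4,E_6]$.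
\item[(2)] There is $N\ge1$ such that for every homogeneous $0\ne F\in\mathbb Q[E_4,E_6]$ there are $r\in\mathbb Q^\times$ and a connected rational $BO\langle 8\rangle$-manifold $M$ with non-trivial semi-free $S^1$-action such that $\varphi_W(M)=r\,\Delta^NF$.
\end{enumerate}
Hence the ideal of $\mathbb Q[E_4,E_6]$ generated by the Witten genera of the manifolds in \textup{(1)} has radical $(\Delta)$.
\end{theorem}

The Witten genus of a rational $BO\langle 8\rangle$-manifold is homogeneous of weight $\frac12\dim M$ (Corollary~\ref{cor:modular}) and $\Delta$ has weight $12$. So part (1) gives a positive answer to the Question below dimension $24$, and no small example can be expected. We do not determine the smallest possible $N$. Nor do we assert a converse to part (1) on the level of bordism classes: we do not claim that, if a multiple of $M$ is bordant to a rational $BO\langle 8\rangle$-manifold and $\hat A(M)=0$, then a multiple of $M$, or of a power of $M$, is bordant to an $S^1$-manifold as in part (1).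

\subsection{The idea}\label{sub:idea}

The difference between the two groups is visible in the equivariant first Pontrjagin class. Let $G$ be $S^1$ or $S^3$, acting on a connected $M$ with $p_1(M)=0$ rationally, let $M_G=(EG\times M)/G$, and let $p_1^G\in H^4(M_G;\mathbb Q)$ be the first Pontrjagin class of the bundle $(EG\times TM)/G$. The map $EG\times M\to M_G$ is a sphere bundle whose Euler class is pulled back from a generator of $H^*(BG)$, and $p_1^G$ pulls back to $p_1(M)=0$. By the Gysin sequence, $p_1^G$ is a multiple of that Euler class. For $S^3$ the generator has degree $4$, and $p_1^G$ is a rational number times it. For $S^1$ the generator $z$ has degree $2$, and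
\[
p_1^{G}=2z\,\mathsf A\qquad\text{for some }\mathsf A\in H^2(M_G;\mathbb Q).
\]
The class $\mathsf A$ is the room that the counterexample uses. For a semi-free action, $p_1^G$ restricts to $cz^2$ at a fixed point whose component has codimension $2c$. If $\mathsf A$ were a multiple of $z$, all fixed components would therefore have the same codimension; our examples have two.

We build $M$ from disc bundles $D(\nu)$ over prescribed fixed components and from a free part $Z\to W$, where $W$ is a null-bordism of the projective bundles $P(\nu)$ over which $z$, $\mathsf A$ and the relation $p_1=2z\mathsf A$ extend. Rationally, $W$ exists exactly when the characteristic numbers of the boundary in $z$, $\mathsf A$ and the Pontrjagin classes vanish. These numbers, and the characteristic numbers of $M$, are given by one residue formula $T(h)$ depending on a function $h(A,z)$: polynomials $h$ give the numbers of the boundary, and $h=z^{-1}$ gives those of $M$ (Section~\ref{sec:data}). We need fixed point data that annihilate $T(h)$ for all polynomials $h$ but not $T(z^{-1})$. By duality the obstruction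 is an element $h=z^{-1}+(\text{power series})$ in the kernel of $T$. Such an element exists for the $\hat A$-genus (Section~\ref{sec:cusp}), and for the Witten genus if only one codimension is allowed (Remark~\ref{rem:one}). With the two codimensions $8$ and $12$, an element of the kernel yields an entire function $H(A,z)$ with $H(A+\omega,z)=e^{\eta_\omega z}H(A,z)$ for all periods $\omega$ of an elliptic curve, and Legendre's relation forces $H=0$ (Section~\ref{sec:kernel}). Section~\ref{sec:cofactors} turns this injectivity into formal fixed point data, Section~\ref{sec:real} realizes the data by manifolds, and Section~\ref{sec:proofs} concludes.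

\section{The Witten genus and the sigma function}\label{sec:sigma}

\subsection{Power sums}

For a real vector bundle $E$ with $p(E)=\prod_a(1+y_a^2)$ put $s_i(E)=\sum_ay_a^{2i}\in H^{4i}(\,\cdot\,;\mathbb Q)$, and $s_i(M)=s_i(TM)$. Then $s_1=p_1$, the $s_i$ are additive under direct sums, $\mathbb Q[p_1,p_2,\dots]=\mathbb Q[s_1,s_2,\dots]$ by Newton's formulas, and $s_i(E)=\sum_jx_j^{2i}$ if $E$ is a complex bundle with Chern roots $x_j$. Throughout, \emph{degree} means half the cohomological degree, so $\deg s_i=2i$.

If $Q(y)=\exp(\sum_{i\ge1}w_iy^{2i})$, then $\prod_aQ(y_a)=\exp(\sum_{i\ge1}w_is_i)$, and when $p_1=0$ the coefficient $w_1$ plays no role. So let $w_2,w_3,\dots$ be indeterminates with $\deg w_i=2i$, let $R=\mathbb Q[w_2,w_3,\dots]$, write $w\cdot s=\sum_{i\ge2}w_is_i$, and consider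
\[
\big\langle e^{w\cdot s(M)},[M]\big\rangle=\sum_\alpha\frac{\langle s^\alpha(M),[M]\rangle}{\alpha!}\,w^\alpha\in R ,
\]
where $\alpha=(\alpha_2,\alpha_3,\dots)$ runs through the multi-indices. This polynomial is homogeneous of degree $\frac12\dim M$, and zero if $4\nmid\dim M$. The corresponding universal power series is $y/\sigma_w(y)$ with
\[
\sigma_w(y)=y\exp\Big(-\sum_{i\ge2}w_iy^{2i}\Big)\in R[[y]].
\]

\subsection{Weierstrass functions}

Let $\Lambda\subset\mathbb C$ be a lattice, $\sigma(z)=z\prod_{0\neq\omega\in\Lambda}(1-\frac z\omega)\exp(\frac z\omega+\frac{z^2}{2\omega^2})$, $\zeta=\sigma'/\sigma$ and $\wp=-\zeta'$. We use the following textbook facts.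
\begin{enumerate}
\item[(W1)] $\sigma$ is entire and odd, $\sigma'(0)=1$, and $\sigma$ has simple zeros exactly at $\Lambda$. For $\omega\in\Lambda$ there are constants $\eta_\omega\in\mathbb C$ and $\psi(\omega)=\pm1$ with $\zeta(z+\omega)=\zeta(z)+\eta_\omega$ and $\sigma(z+\omega)=\psi(\omega)e^{\eta_\omega(z+\omega/2)}\sigma(z)$.
\item[(W2)] (Legendre's relation) For a basis $\omega_1,\omega_2$ of $\Lambda$ and $\eta_i=\eta_{\omega_i}$, one has $\eta_1\omega_2-\eta_2\omega_1=\pm2\pi i$.
\item[(W3)] $\wp(z)=z^{-2}+\frac{g_2}{20}z^2+\frac{g_3}{28}z^4+\cdots$ with $g_2=60\sum_{\omega\ne0}\omega^{-4}$, $g_3=140\sum_{\omega\neq0}\omega^{-6}$, and the coefficient of $z^{2i-2}$ is a universal polynomial in $g_2,g_3$ with rational coefficients, of weight $2i$ when $g_2,g_3$ have weights $4,6$.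
\item[(W4)] $g_2^3-27g_3^2\ne0$, and every $(g_2,g_3)\in\mathbb C^2$ with $g_2^3-27g_3^2\neq0$ comes from a lattice.
\item[(W5)] The residues of an elliptic function, taken over $\mathbb C/\Lambda$, add up to $0$; an entire elliptic function is constant.
\end{enumerate}
Integrating $-(\log\sigma)''=\wp$ twice gives
\begin{equation}\label{eq:wLambda}
\log\frac z{\sigma(z)}=\sum_{i\ge2}w_i(\Lambda)z^{2i},\qquad w_i(\Lambda)\in\mathbb Q[g_2,g_3]\text{ of weight }2i,\qquad w_2(\Lambda)=\frac{g_2}{240},\quad w_3(\Lambda)=\frac{g_3}{840},
\end{equation}
that is, $\sigma=\sigma_{w(\Lambda)}$. For $\operatorname{Im}\tau>0$ and $q=e^{2\pi i\tau}$ let $\Lambda_\tau=2\pi i(\mathbb Z+\mathbb Z\tau)$. From $\sum(m+n\tau)^{-4}=\frac{\pi^4}{45}E_4$ and $\sum(m+n\tau)^{-6}=\frac{2\pi^6}{945}E_6$ we get, for this lattice,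
\begin{equation}\label{eq:g2g3}
g_2=\frac{60}{(2\pi i)^4}\cdot\frac{\pi^4}{45}E_4=\frac{E_4}{12},\qquad g_3=\frac{140}{(2\pi i)^6}\cdot\frac{2\pi^6}{945}E_6=-\frac{E_6}{216},\qquad g_2^3-27g_3^2=\Delta .
\end{equation}

\begin{lemma}\label{lem:witten}
For $i\geq2$, the coefficient of $y^{2i}$ in $\log Q(y)$ is $w_i(\Lambda_\tau)$. Consequently, if $M$ is a rational $BO\langle 8\rangle$-manifold, then $\varphi_W(M)(q)$ is the value of $\langle e^{w\cdot s(M)},[M]\rangle$ at $w=w(\Lambda_\tau)$.
\end{lemma}

\begin{proof}
We have $Q(y)=y/\theta(y)$ with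
\[
\theta(y)=2\sinh(y/2)\prod_{n\ge1}\frac{(1-q^ne^y)(1-q^ne^{-y})}{(1-q^n)^2}.
\]
This function is entire and odd, $\theta'(0)=1$, and it has simple zeros exactly at $\Lambda_\tau$. Only the factor $\sinh(y/2)$ changes under $y\mapsto y+2\pi i$, so $\theta(y+2\pi i)=-\theta(y)$. Under $y\mapsto y+2\pi i\tau$, the factor $2\sinh(y/2)=-e^{-y/2}(1-e^y)$ becomes $-q^{-1/2}e^{-y/2}(1-qe^y)$, the product loses the factor $1-qe^y$ and gains $1-e^{-y}$, and $e^{-y/2}(1-e^{-y})=e^{-y}\cdot2\sinh(y/2)$; so $\theta(y+2\pi i\tau)=-q^{-1/2}e^{-y}\theta(y)$. Thus $\theta(y+\omega)/\theta(y)$ is the exponential of an affine function for each $\omega\in\Lambda_\tau$, as is $\sigma(y+\omega)/\sigma(y)$ by (W1). The quotient $\theta/\sigma$ is entire without zeros, and $(\log(\theta/\sigma))''$ is entire and elliptic, hence constant. Since $\theta/\sigma$ is even with value $1$ at $0$, it equals $e^{ay^2}$ for some $a\in\mathbb C$. So $Q(y)=e^{-ay^2}y/\sigma(y)$, which is the first claim, and $\prod_iQ(y_i)=e^{-a\,p_1(M)}e^{w(\Lambda_\tau)\cdot s(M)}$. Here $p_1(M)=0$ is used to drop the first factor. If $4\nmid\dim M$,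 both sides of the second claim are $0$.
\end{proof}

Together with \eqref{eq:wLambda} and \eqref{eq:g2g3} this gives:

\begin{corollary}\label{cor:modular}
For every rational $BO\langle 8\rangle$-manifold $M$, the series $\varphi_W(M)$ lies in $\mathbb Q[E_4,E_6]$ and is homogeneous of weight $\frac12\dim M$.
\end{corollary}

\begin{proof}[Proof of Theorem~\ref{thm:B}\,\textup{(1)}]
Consider the homomorphism $\mathbb Q[E_4,E_6]\to\mathbb Q[t]$ with $E_4\mapsto t^2$, $E_6\mapsto t^3$. Its kernel is $(\Delta)$: modulo $\Delta$ every element has the form $a(E_4)+E_6\,b(E_4)$, and $a(t^2)+t^3b(t^2)=0$ forces $a=b=0$ by parity. In particular $(\Delta)$ is a prime ideal. A homogeneous element $G(E_4,E_6)$ of weight $2k$ maps to $G(1,1)t^k$, and $G(1,1)$ is the constant term of its $q$-expansion. So a homogeneous element with constant term $0$ is divisible by $\Delta$. For $M$ as in (1), $\varphi_W(M)$ is homogeneous by Corollary~\ref{cor:modular}, and its constant term $\hat A(M)$ vanishes by the theorem of Atiyah and Hirzebruch \cite{AH}.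
\end{proof}

\section{Fixed point data and residue operators}\label{sec:data}

From now on $c\in\{4,6\}$ and $m=c/2$. Let $U_c$ be the ring of symmetric polynomials over $\mathbb Q$ in $x_1,\dots,x_c$, with $\deg x_j=1$, let $\xi=x_1+\dots+x_c$, and let $G_c=\mathbb Q[s_2,s_3,\dots]\otimes U_c$, where now the $s_i$ are indeterminates of degree $2i$.

\begin{definition}\label{def:datum}
A \emph{fixed point datum of rank $c$} is an even-dimensional manifold $F$ with a hermitian vector bundle $\nu$ of rank $c$, with Chern roots $x_j$, such that
\[
w_2(F)=c_1(\nu)\bmod2,\qquad p_1(F)+\textstyle\sum_jx_j^2=0\ \text{ in }H^4(F;\mathbb Q).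
\]
If $\dim F=2(d-c)$, evaluating the $s_i$ on $TF$ and the $x_j$ on $\nu$ and pairing with $[F]$ defines a linear functional $\ell_{F,\nu}\colon(G_c)_{d-c}\to\mathbb Q$.
\end{definition}

The tangent bundle of the disc bundle $D(\nu)$ is the pullback of $TF\oplus\nu$, so the two conditions say that $D(\nu)$ is spin and has $p_1=0$ rationally. The circle acts on $D(\nu)$ by scalars, with fixed point set $F$, and freely on the sphere bundle $S(\nu)$, with quotient the bundle $P(\nu)$ of lines in $\nu$. A functional on $(G_c)_{d-c}$ will always be extended by $0$ to the other degrees, and linearly over the coefficient ring ($R$ or $\mathbb C$) to formal sums.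

\subsection{The operators $T_c^w$}

Let $A,z$ be indeterminates of degree $1$ and
\[
V=\mathbb C\,z^{-1}\oplus\mathbb C[[A,z]],\qquad \deg z^{-1}=-1 .
\]
For $h\in V$ define
\begin{equation}\label{eq:T}
T_c^w(h)=\operatorname{Res}_{z=0}\frac{h(\xi+mz,z)}{\prod_{j=1}^c\sigma_w(x_j+z)}\,dz .
\end{equation}
Here and below, $\operatorname{Res}_{z=0}$ means: expand $(x_j+z)^{-1}=\sum_{k\ge0}(-x_j)^kz^{-k-1}$, so that the integrand is a power series in $x$ whose coefficients are Laurent series in $z$ over $\mathbb C[w_2,w_3,\dots]$, and take the coefficient of $z^{-1}$. The result is a symmetric power series in $x$. Two properties will be used constantly.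

\begin{enumerate}
\item[(R1)] \emph{Contour integrals.} Let $g(x,z)$ be holomorphic near $0\in\mathbb C^{c+1}$ and $a\ge0$. Then $\operatorname{Res}_{z=0}\,g\,z^{-a}\prod_j(x_j+z)^{-1}dz$ is the Taylor series in $x$ of $\frac1{2\pi i}\oint_{|z|=\rho}$ of the same form, for small $\rho$ and $|x_j|$ small compared with $\rho$, because the geometric series converge uniformly on the circle. So it is the sum of the ordinary residues at $z=0,-x_1,\dots,-x_c$. If $g$ is a polynomial, any $\rho>\max|x_j|$ will do.
\item[(R2)] \emph{Homogeneity.} If $h$ is homogeneous of degree $n$, the component of $T_c^w(h)$ of degree $r$ in $x$ has coefficients that are homogeneous polynomials in $w$ of degree $r+c-1-n$; it is zero if $r<n-c+1$. Indeed, if $w_i$ is temporarily given degree $-2i$, then $\sigma_w(y)$ is homogeneous of degree $1$, the integrand has degree $n-c$, and the coefficient of $z^{-1}$ has degree $n-c+1$.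
\end{enumerate}
By (R2), the component of $T_c^w(h)$ of $x$-degree $r$ depends only on the components of $h$ of degree at most $r+c-1$. So it is a polynomial in $w$ for every $h\in V$, and $w$ may be specialized to any sequence $w^0$ of complex numbers.

\subsection{Characteristic numbers of the boundary and of the whole}

Let $\mathcal O(-1)\subset\pi^*\nu$ be the tautological line bundle on $\pi\colon P(\nu)\to F$, whose unit circle bundle is $S(\nu)$, and $\mathcal O(1)$ its dual. We orient $P(\nu)$ by $F$ and the complex structure of the fibers.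

\begin{lemma}\label{lem:proj}
Let $(F,\nu)$ be a fixed point datum of rank $c$, $B=P(\nu)$, $\mathsf z=c_1(\mathcal O(1))$ and $\mathsf A=c_1(\nu)+m\mathsf z\in H^2(B;\mathbb Z)$. Then $B$ is spin, $p_1(B)=2\mathsf z\mathsf A$ in $H^4(B;\mathbb Q)$, and
\[
\big\langle e^{w\cdot s(B)}h(\mathsf A,\mathsf z),[B]\big\rangle=\ell_{F,\nu}\big(e^{w\cdot s}\,T^w_c(h)\big)\qquad\text{for all }h\in\mathbb Q[A,z].
\]
\end{lemma}

\begin{proof}
We suppress pullbacks. The tangent bundle along the fibers is $\operatorname{Hom}(\mathcal O(-1),\nu/\mathcal O(-1))$, and adding $\operatorname{Hom}(\mathcal O(-1),\mathcal O(-1))=\mathbb C$ gives $TB\oplus\mathbb C\cong TF\oplus(\nu\otimes\mathcal O(1))$. The bundle $\nu\otimes\mathcal O(1)$ has Chern roots $x_j+\mathsf z$ and a trivial summand, so $\prod_j(x_j+\mathsf z)=0$. Now $w_2(B)=w_2(F)+c_1(\nu)+c\,\mathsf z=0$ mod $2$, \emph{because $c$ is even}. Further $s_i(B)=s_i(F)+\sum_j(x_j+\mathsf z)^{2i}$, and for $i=1$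
\[
p_1(B)=p_1(F)+\textstyle\sum_jx_j^2+2\mathsf z\,c_1(\nu)+c\,\mathsf z^2=2\mathsf z\,(c_1(\nu)+m\mathsf z).
\]
For a polynomial $f(z)$ with coefficients in $H^{\mathrm{ev}}(F;\mathbb Q)$ we claim
\begin{equation}\label{eq:fiber}
\langle f(\mathsf z),[B]\rangle=\Big\langle\operatorname{Res}_{z=0}\frac{f(z)\,dz}{\prod_j(x_j+z)},[F]\Big\rangle .
\end{equation}
Both sides vanish if $f$ is a multiple of the monic polynomial $\prod_j(x_j+z)$, so by division with remainder we may take $f=\beta z^k$ with $k\le c-1$. Integration over the fiber $\mathbb{CP}^{c-1}$ sends $\mathsf z^k$ to $0$ for $k<c-1$ and to $1$ for $k=c-1$, and $z^k/\prod_j(x_j+z)=z^{k-c}+(\text{lower powers of }z)$ has the same residue. This proves \eqref{eq:fiber}. Finally $e^{w\cdot s(B)}=e^{w\cdot s(F)}\prod_j\big((x_j+\mathsf z)/\sigma_w(x_j+\mathsf z)\big)$; apply \eqref{eq:fiber} to the coefficient of each $w^\alpha$ in $e^{w\cdot s(B)}h(\mathsf A,\mathsf z)$.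
\end{proof}

For the closed manifold we use equivariant cohomology $H^*_{S^1}(Y)=H^*((ES^1\times Y)/S^1;\mathbb Q)$. It is a module over $H^*(BS^1;\mathbb Q)=\mathbb Q[z]$, where $z$ is the first Chern class of the line bundle $L$ associated with the standard representation. Equivariant bundles over $Y$ give bundles over $(ES^1\times Y)/S^1$, hence equivariant characteristic classes. If $S^1$ acts trivially on $F$, then $H^*_{S^1}(F)=H^*(F;\mathbb Q)[z]$, and a complex bundle $\nu$ with the action by scalars gives $\nu\otimes L$, with Chern roots $x_j+z$. The localization formula of Atiyah--Bott and Berline--Vergne states that for an $S^1$-manifold $M$ and $\kappa\in H^*_{S^1}(M)$,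
\[
\int_M\kappa=\sum_F\int_F\frac{\kappa|_F}{e(\nu_F)}\quad\text{in }\mathbb Q[z,z^{-1}],
\]
where $F$ runs through the fixed components, $e(\nu_F)$ is the equivariant Euler class of the normal bundle, and $\int_M$ is integration over the fiber of $(ES^1\times M)/S^1\to BS^1$. If $\kappa$ has cohomological degree $\dim M$, the left side is the number $\langle\kappa|_M,[M]\rangle$.

\begin{lemma}\label{lem:loc}
Let $M$ be a manifold of dimension $2d$ with an $S^1$-action. Suppose that the fixed point set has an invariant neighborhood that is, equivariantly and preserving orientations, a disjoint union of disc bundles $D(\nu)$ of fixed point data $(F,\nu)$ of ranks $c=c(F)$. Then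
\[
\big\langle e^{w\cdot s(M)},[M]\big\rangle=\sum_{F}\ell_{F,\nu}\big(e^{w\cdot s}\,T_c^w(z^{-1})\big).
\]
\end{lemma}

\begin{proof}
Let $P$ be a polynomial of degree $d$ in $s_2,s_3,\dots$ and $\kappa$ its value on the equivariant classes of $TM$. On $F$ these restrict to $s_i(F)+\sum_j(x_j+z)^{2i}$, and $e(\nu_F)=\prod_j(x_j+z)$, which is inverted by the expansion used in \eqref{eq:T} since the Chern classes of $\nu$ are nilpotent. The summand of $F$ has degree $d-c-(d-c)=0$ in $z$, so it equals its coefficient of $z^0$, which is $\int_F\operatorname{Res}_{z=0}z^{-1}\kappa|_F\prod_j(x_j+z)^{-1}dz$. Take for $P$ the part of degree $d$ of $e^{w\cdot s}$. The parts of other degrees contribute nothing to this residue integral, so $P$ may be replaced by $e^{w\cdot s}$ in it, and the claim follows as in the last line of the previous proof.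
\end{proof}

\subsection{Admissible polynomials}

The two lemmas tell us what to ask of fixed point data: all numbers in Lemma~\ref{lem:proj} should cancel, so that the boundary bounds, and the sum in Lemma~\ref{lem:loc} should not. We forget the manifolds and keep the functionals.

\begin{definition}\label{def:adm}
A homogeneous $\lambda\in R$ of degree $d$ is \emph{admissible} if there are linear functionals $\ell_c\colon(G_c)_{d-c}\to\mathbb Q$, $c=4,6$, such that in $R$
\begin{equation}\label{eq:adm}
\sum_{c=4,6}\ell_c\big(e^{w\cdot s}\,T_c^w(h)\big)=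
\begin{cases}0&\text{for all }h\in\mathbb Q[A,z],\\ \lambda(w)&\text{for }h=z^{-1}.\end{cases}
\end{equation}
\end{definition}

\begin{example}\label{ex:four}
Let $d=4$. Then $\ell_6=0$, and $\ell_4$ is determined by $t=\ell_4(1)$; geometrically, there are $t$ isolated fixed points in dimension $8$. Only the terms of $x$-degree $0$ matter. That of $T_4^w(z^{-1})$ is the coefficient of $z^4$ in $\exp(4\sum_iw_iz^{2i})$, namely $4w_2$, so $\lambda=4tw_2$. That of $T_4^w(z^3)$ is $\operatorname{Res}_{z=0}z^3\sigma_w(z)^{-4}dz=1$, so \eqref{eq:adm} forces $t=0$: the boundary is $t$ copies of $\mathbb{CP}^3$, and $\langle\mathsf z^3,[\mathbb{CP}^3]\rangle=1$. The only admissible element of degree $4$ is $0$.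
\end{example}

\begin{lemma}\label{lem:ideal}
The span $\mathfrak a\subset R$ of the admissible elements is a graded ideal, and every homogeneous element of $\mathfrak a$ is admissible.
\end{lemma}

\begin{proof}
The admissible elements of a fixed degree form a vector space; this gives the second claim and the grading. If $(\ell_c)$ belongs to $\lambda$ of degree $d$, then $\ell_c\circ\partial/\partial s_i$ is a functional on $(G_c)_{d+2i-c}$, and these functionals belong to $w_i\lambda$, because $\partial e^{w\cdot s}/\partial s_i=w_ie^{w\cdot s}$ and $T_c^w(h)$ does not involve $s$.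
\end{proof}

The theorems rest on the following two propositions, proved in Sections~\ref{sec:cofactors} and~\ref{sec:real}.

\begin{proposition}\label{prop:exist}
For every lattice $\Lambda$ there is an admissible $\lambda$ with $\lambda(w(\Lambda))\ne0$.
\end{proposition}

\begin{proposition}\label{prop:real}
Let $\lambda\neq0$ be admissible of degree $d\ge10$. Then there are an integer $r\ge1$ and a connected rational $BO\langle 8\rangle$-manifold $M$ of dimension $2d$ with a non-trivial semi-free $S^1$-action, with fixed components of codimension $8$ or $12$, such that $\langle e^{w\cdot s(M)},[M]\rangle=r\lambda(w)$.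
\end{proposition}

\section{The obstruction, and the case of the $\hat A$-genus}\label{sec:cusp}

What can prevent an admissible polynomial from being non-zero at a given point $w^0$ is an element of the kernel with a pole.

\begin{lemma}\label{lem:obstruction}
Let $w^0$ be a sequence of complex numbers, $\lambda$ admissible with functionals $\ell_c$, and $h\in z^{-1}+\mathbb C[[A,z]]$. If $T_c^{w^0}(h)=0$ for each $c$ with $\ell_c\neq0$, then $\lambda(w^0)=0$.
\end{lemma}

\begin{proof}
Write $h=z^{-1}+\sum_{n\ge0}h_n$ with $h_n$ homogeneous of degree $n$, and let $d=\deg\lambda$. By (R2), $T_c^{w^0}(\sum_{n\geq d}h_n)$ has only $x$-degrees greater than $d-c$, which $\ell_c$ kills. The first line of \eqref{eq:adm}, specialized at $w^0$, applies to the polynomial $\sum_{n<d}h_n$. Hence $\lambda(w^0)=\sum_c\ell_c(e^{w^0\cdot s}T_c^{w^0}(h))=0$.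
\end{proof}

The mechanism of the whole paper can be seen by hand in the limit $q=0$, where the Witten genus becomes the $\hat A$-genus. Let $w^\infty_i$, $i\ge2$, be the coefficient of $y^{2i}$ in $\log\frac{y/2}{\sinh(y/2)}=-\frac{y^2}{24}+\cdots$; by Lemma~\ref{lem:witten} it is the value of $w_i(\Lambda_\tau)$ at $q=0$. The corresponding sigma function is
\[
\sigma_\infty(y)=2\sinh(y/2)\,e^{-y^2/24}.
\]
By the theorem of Atiyah and Hirzebruch and Proposition~\ref{prop:real}, we expect an obstruction at $w^\infty$, and we can write it down. The Gaussian factors in $\prod_j\sigma_\infty(x_j+z)$ involve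
\[
\textstyle\sum_j(x_j+z)^2=\sum_jx_j^2+2z(\xi+mz),
\]
and the part depending on $z$ is $2zA$ evaluated at $A=\xi+mz$. It has this form for every $c$, so a single factor $e^{-zA/12}$ in $h$ cancels it for both ranks at once. Put
\[
h_\infty(A,z)=\frac{e^{-zA/12}}{e^z-1}\in z^{-1}+\mathbb C[[A,z]].
\]
With $t=e^z$ we have $2\sinh\frac{x_j+z}2=e^{-(x_j+z)/2}(te^{x_j}-1)$ and $dz=dt/t$, so
\[
\frac{h_\infty(\xi+mz,z)\,dz}{\prod_j\sigma_\infty(x_j+z)}=\exp\Big(\frac\xi2+\frac1{24}\sum_jx_j^2\Big)\cdot\frac{t^{m-1}\,dt}{(t-1)\prod_j(te^{x_j}-1)} .
\]
The right side is a rational $1$-form on the Riemann sphere. It has no pole at $t=0$, and none at $t=\infty$ since the degree of the denominator exceeds that of the numerator by $m+2\ge2$. Its poles $t=1$ and $t=e^{-x_j}$ are the images of $z=0$ and $z=-x_j$. By (R1) and the residue theorem, $T_4^{w^\infty}(h_\infty)=T_6^{w^\infty}(h_\infty)=0$, and Lemma~\ref{lem:obstruction} shows that every admissible $\lambda$ vanishes at $w^\infty$.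

Now clear the pole:
\[
H_\infty(A,z)=\sigma_\infty(z)h_\infty(A,z)=\exp\Big(-\frac z2-\frac{z^2}{24}-\frac{zA}{12}\Big).
\]
The function $\sigma_\infty$ has the single period $\omega=2\pi i$, with $\sigma_\infty(y+\omega)=-e^{\eta(y+\omega/2)}\sigma_\infty(y)$ for $\eta=-\omega/12$, and $H_\infty$ is an entire solution of
\begin{equation}\label{eq:functional}
H(A+\omega,z)=e^{\eta_\omega z}H(A,z).
\end{equation}
For fixed $z$ it has the form $Ce^{kA}$, and \eqref{eq:functional} is the one condition $e^{k\omega}=e^{\eta z}$ on the one unknown $k$, solved by $k=-z/12$. For a lattice we shall show that every element of the common kernel of $T_4$ and $T_6$ again leads to an entire solution of \eqref{eq:functional}, now for two independent periods. That makes two conditions on $k$, and they are incompatible.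

\section{The kernel of the residue operators for a lattice}\label{sec:kernel}

The goal of this section is the injectivity of $(T_4^{w(\Lambda)},T_6^{w(\Lambda)})$ on $V$. The difficulty is that an element of the kernel is only a formal power series, while the argument sketched above needs an entire function. We first determine the kernel of each operator separately: it is generated over $\mathbb C[[\xi]]$ by finitely many explicit entire functions. Playing the two descriptions against each other then gives convergence. Throughout,
\[
\varepsilon=\xi/c,\qquad u=z+\varepsilon .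
\]

\subsection{Leading terms}

The lowest-order part of the problem is the case $w=0$, where $\sigma_w(y)=y$.

\begin{lemma}\label{lem:leading}
Let $g(\xi,z)=\sum_{l=0}^ng_l\,\xi^{n-l}u^l$ with $g_l\in\mathbb C$. Then $\operatorname{Res}_{z=0}\,g(\xi,z)\prod_j(x_j+z)^{-1}dz=0$ if and only if $g_l=0$ for $l=c-1$ and for all $l\ge c+1$.
\end{lemma}

\begin{proof}
Put $\bar x_j=x_j-\varepsilon$, so that $\sum_j\bar x_j=0$ and $x_j+z=\bar x_j+u$. Let $e_2,\dots,e_c$ be the elementary symmetric functions of the $\bar x_j$ and
\[
\sum_{r\ge0}\kappa_rt^r=\prod_j(1+\bar x_jt)^{-1}=(1+e_2t^2+\dots+e_ct^c)^{-1},\qquad\kappa_r=0\text{ for }r<0 .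
\]
By (R1) the residue is an integral over a large circle, on which $\prod_j(\bar x_j+u)^{-1}=\sum_r\kappa_ru^{-c-r}$; so it equals $\sum_lg_l\,\xi^{n-l}\kappa_{l-c+1}$. The $c$ elements $\xi,e_2,\dots,e_c$ generate $U_c$, which has transcendence degree $c$, so they are algebraically independent. The $\kappa_r$ are polynomials in $e_2,\dots,e_c$ and the powers of $\xi$ are distinct, so the residue vanishes if and only if $g_l\,\kappa_{l-c+1}=0$ for every $l$. Now $\kappa_0=1$ and $\kappa_1=0$. For $r\ge2$ we have $\kappa_r\ne0$: set $e_2=e_3=-1$ and the other $e_i=0$; the coefficient of $t^r$ in $(1-t^2-t^3)^{-1}$ counts the ways of writing $r$ as an ordered sum of $2$'s and $3$'s, and is positive.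
\end{proof}

The last step needs $c\ge3$. For $c=2$ one has $\kappa_r=0$ for all odd $r$, and infinitely many exponents $l$ survive. Since $c$ has to be even, $4$ and $6$ are the two smallest ranks available.

\begin{corollary}\label{cor:eleven}
If $h\in\mathbb C[A,z]$ is homogeneous of degree $n\ge11$ and $T_4^0(h)=T_6^0(h)=0$, then $h=0$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:leading} to $g(\xi,z)=h(\xi+mz,z)$. Only $l\le c$ occurs, so $g$ is divisible by $\xi^{n-c}$, that is, $h$ is divisible by $(A-mz)^{n-c}$. So $h$ is divisible by the coprime polynomials $(A-2z)^{n-4}$ and $(A-3z)^{n-6}$, whose product has degree $2n-10>n$.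
\end{proof}

\subsection{One rank}

Fix a lattice $\Lambda$. To treat $z^{-1}$ and power series on the same footing we multiply $h$ by $\sigma(z)$, and consider the $\mathbb C[[\xi]]$-module
\[
\mathcal N_c=\Big\{N\in\mathbb C[[\xi,z]]:\ \operatorname{Res}_{z=0}\frac{N(\xi,z)}{\sigma(z)\prod_j\sigma(x_j+z)}\,dz=0\Big\}.
\]
For $h\in V$, we have $T_c^{w(\Lambda)}(h)=0$ if and only if $\sigma(z)h(\xi+mz,z)\in\mathcal N_c$. An entire $N$ for which the integrand is elliptic in $z$ lies in $\mathcal N_c$ by the residue theorem. By (W1), the factor by which the denominator changes under $z\mapsto z+\omega$ depends on $x$ only through $\xi$, and is the same as for $\sigma(z)\sigma(u)^c$. So we multiply $\sigma(z)\sigma(u)^c$ by elliptic functions with at most a simple pole at $z\in\Lambda$ and a pole of order at most $c$ at $u\in\Lambda$, namely $1,\wp(u),\dots,\wp^{(c-2)}(u)$ and $\zeta(z)-\zeta(u)$. The last one vanishes identically at $\varepsilon=0$; we correct it by the others and divide by $\varepsilon^c$. The leading terms of the $c+1$ functions so obtained exhaust the list allowed by Lemma~\ref{lem:leading},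 and therefore they generate.

\begin{lemma}\label{lem:theta}
Let $I_c=\{-1,0,1,\dots,c-2,c\}$. There are entire functions $N_i=N_i^{(c)}(\xi,z)$ on $\mathbb C^2$, $i\in I_c$, with the following properties.
\begin{enumerate}
\item[(a)] The lowest homogeneous part of $N_i$ at $0$ is $1$ for $i=-1$ and $zu^i$ for $i\ge0$.
\item[(b)] $N_i(\xi,z+\omega)=\psi(\omega)^{c+1}\exp\big(\eta_\omega[(c+1)(z+\frac\omega2)+\xi]\big)N_i(\xi,z)$ for $\omega\in\Lambda$.
\item[(c)] $N_i\in\mathcal N_c$, and every $N\in\mathcal N_c$ is $\sum_{i\in I_c}a_i(\xi)N_i$ with $a_i\in\mathbb C[[\xi]]$.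
\item[(d)] The Wronskian $\mathcal W_c(\xi,z)=\det(\partial_z^kN_i)_{0\le k\le c,\ i\in I_c}$ has lowest homogeneous part $C_c\,((c+1)z+\xi)$ with $C_c=\prod_{k=0}^ck!$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Construction and \textup{(a)}.} Put $N_c=\sigma(z)\sigma(u)^c$ and, for $0\le l\le c-2$,
\[
N_l=\frac{(-1)^{c-l}}{(c-l-1)!}\,\sigma(z)\sigma(u)^c\wp^{(c-l-2)}(u).
\]
Since $\wp^{(k)}$ has poles of order $k+2$ on $\Lambda$ and begins with $(-1)^k(k+1)!\,u^{-k-2}$, these functions are entire and begin with $zu^l$. Put $N_{-1}=\varepsilon^{-c}\,\Gamma$ with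
\[
\Gamma=\sigma(z)\sigma(u)^c\,\mathcal R,\qquad \mathcal R=\zeta(z)-\sum_{k=0}^{c-1}\frac{(-\varepsilon)^k}{k!}\zeta^{(k)}(u).
\]
The function $\Gamma$ is entire on $\mathbb C^2$, since $\sigma\zeta$ and $\sigma^c\zeta^{(k)}$, $k\le c-1$, are entire. Near a point with $\varepsilon=0$, $z\notin\Lambda$, the function $\mathcal R$ is the remainder of the Taylor expansion of $\zeta(z)=\zeta(u-\varepsilon)$ about $u$, hence divisible by $\varepsilon^c$. So the entire functions $\partial_\varepsilon^k\Gamma|_{\varepsilon=0}$, $k<c$, vanish off $\Lambda$, hence everywhere, and $N_{-1}$ is entire. Near $(0,0)$ write $\zeta(z)=1/z+\varrho(z)$ with $\varrho$ holomorphic. The contribution of $\varrho$ to $\varepsilon^{-c}\mathcal R$ is holomorphic, again as a Taylor remainder. That of $1/z$ is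
\[
\varepsilon^{-c}\Big[\frac1{u-\varepsilon}-\sum_{k<c}\frac{\varepsilon^k}{u^{k+1}}\Big]=\frac1{(u-\varepsilon)u^c}=\frac1{zu^c}.
\]
Multiplying by $\sigma(z)\sigma(u)^c=zu^c+\cdots$ gives $N_{-1}(0,0)=1$.

\emph{\textup{(b)}.} By (W1), $\sigma(z)\sigma(u)^c$ is multiplied by $\psi(\omega)^{c+1}\exp(\eta_\omega[z+\frac\omega2+c(z+\varepsilon+\frac\omega2)])$, which is the factor in (b). Each $N_i$ is this function times a function elliptic in $z$. For $i=-1$ this holds for $\varepsilon\neq0$, because $\zeta(z)-\zeta(u)$ and the derivatives of $\zeta$ are elliptic, and (b) extends to $\varepsilon=0$ by continuity.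

\emph{\textup{(c)}.} The denominator $\sigma(z)\prod_j\sigma(x_j+z)$ is multiplied by the factor in (b) as well, since $\sum_jx_j=\xi$. So for fixed small $x$ the quotient of $N_i$ by it is elliptic in $z$, with poles modulo $\Lambda$ only at $0,-x_1,\dots,-x_c$. By (R1) and (W5), $N_i\in\mathcal N_c$. Conversely let $0\ne N\in\mathcal N_c$ have lowest homogeneous part $N_{[n]}$, of degree $n$. The part of lowest degree in $x$ of the defining residue is $\operatorname{Res}_{z=0}N_{[n]}z^{-1}\prod_j(x_j+z)^{-1}dz$, so this vanishes. Write $N_{[n]}=g_{-1}\xi^n+zg$ with $g_{-1}\in\mathbb C$ and $g$ homogeneous of degree $n-1$. The first term has residue $0$, because $z^{-1}\prod_j(x_j+z)^{-1}$ contains only the powers $z^{-c-1},z^{-c-2},\dots$. So Lemma~\ref{lem:leading} applies to $g$, and $N_{[n]}$ is a linear combination of $\xi^n$ and the $\xi^{n-1-l}zu^l$ with $l\in\{0,\dots,c-2,c\}$, $l\le n-1$. By (a), subtracting the same combination of $\xi^nN_{-1}$ and the $\xi^{n-1-l}N_l$ leaves an element of $\mathcal N_c$ of order greater than $n$. Iterating, we add to each $a_i$ monomials of increasing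 degree, so the $a_i$ converge in $\mathbb C[[\xi]]$.

\emph{\textup{(d)}.} Expand each $N_i$ into homogeneous parts. The Wronskian of $c+1$ homogeneous polynomials is homogeneous of degree the sum of their degrees minus $0+1+\dots+c$. The lowest parts $1,z,zu,\dots,zu^{c-2},zu^c$ have degrees $0,1,\dots,c-1,c+1$, so $\mathcal W_c$ begins in degree at least $1$, and its part of degree $1$ is the Wronskian of the lowest parts. The first $c$ of these are monic in $z$ of degrees $0,\dots,c-1$, so column operations with coefficients independent of $z$ turn them into $1,z,\dots,z^{c-1}$. The determinant is then triangular and equals $\prod_{k<c}k!\cdot\partial_z^c(zu^c)$. As $zu^c=z^{c+1}+\xi z^c+(\text{lower powers of }z)$, we get $\partial_z^c(zu^c)=c!\,((c+1)z+\xi)$.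
\end{proof}

\begin{remark}[one codimension is not enough]\label{rem:one}
Since $\sigma(z)\zeta(z)$ has value $1$ at $z=0$, we have $N_{-1}(\xi,0)=(\sigma(\varepsilon)/\varepsilon)^c$, a unit of $\mathbb C[[\xi]]$. So $N=(\varepsilon/\sigma(\varepsilon))^cN_{-1}$ lies in $\mathcal N_c$ and $N(\xi,0)=1$. Then $h=N(A-mz,z)/\sigma(z)$ lies in $z^{-1}+\mathbb C[[A,z]]$ and $T_c^{w(\Lambda)}(h)=0$. By Lemma~\ref{lem:obstruction}, an admissible $\lambda$ for which $\ell_4=0$ or $\ell_6=0$ vanishes at $w(\Lambda)$ for every lattice $\Lambda$.
\end{remark}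

\subsection{Two ranks}

\begin{proposition}\label{prop:inj}
Let $\Lambda$ be a lattice. If $h\in V$ and $T_4^{w(\Lambda)}(h)=T_6^{w(\Lambda)}(h)=0$, then $h=0$.
\end{proposition}

\begin{proof}
Let $H(A,z)=\sigma(z)h(A,z)\in\mathbb C[[A,z]]$. By hypothesis $H(\xi+2z,z)\in\mathcal N_4$ and $H(\xi+3z,z)\in\mathcal N_6$. Use the coordinates $v=A-2z$ and $v'=A-3z$, so $z=v-v'$. By Lemma~\ref{lem:theta}(c) there are formal power series $a_i,b_j$ in one variable with
\begin{equation}\label{eq:two}
H=\sum_{i\in I_4}a_i(v)\,N_i^{(4)}(v,v-v')=\sum_{j\in I_6}b_j(v')\,N_j^{(6)}(v',v-v').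
\end{equation}
The first expression is formal only in $v$ and the second only in $v'$. Each controls the other.

\emph{Step 1: the $a_i$ and $b_j$ are meromorphic on $\mathbb C$.} Compare the coefficients of $v'^{\,k}$ in \eqref{eq:two} for $k=0,\dots,4$. On the right, only the coefficients of $v'^{\,0},\dots,v'^{\,k}$ in the $b_j$ enter, and the result is a finite linear combination $\gamma_k(v)$ of entire functions of $v$. On the left it is $\frac{(-1)^k}{k!}\sum_ia_i(v)\,(\partial_z^kN_i^{(4)})(v,v)$. These are five linear equations for the five series $a_i$, with entire coefficients and with determinant a non-zero constant times $\mathcal W_4(v,v)$. By Lemma~\ref{lem:theta}(d), $\mathcal W_4(v,v)=C_4(5v+v)+\cdots=6C_4v+\cdots$ is not identically zero. By Cramer's rule $\mathcal W_4(v,v)\,a_i(v)$ is the Taylor series of an entire function. So $a_i$ is the Laurent series at $0$ of a meromorphic function on $\mathbb C$, which is holomorphic at $0$ since $a_i$ has no negative powers. Next compare the coefficients of $v^k$ for $k=0,\dots,6$. The left side gives entire functions of $v'$, the right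 side gives $\frac1{k!}\sum_jb_j(v')\,(\partial_z^kN_j^{(6)})(v',-v')$, and $\mathcal W_6(v',-v')=C_6(-7v'+v')+\cdots=-6C_6v'+\cdots\not\equiv0$. The same argument shows that the seven series $b_j$ are meromorphic on $\mathbb C$ and holomorphic at $0$.

\emph{Step 2: $H$ is entire.} Let $\Pi,\Pi'\subset\mathbb C\setminus\{0\}$ be the discrete closed sets of poles of the $a_i$ and of the $b_j$. The first sum in \eqref{eq:two} is holomorphic where $v\notin\Pi$, the second where $v'\notin\Pi'$. They have the same Taylor series at $0$, so they agree on the connected set where both are defined. Together they define a holomorphic function on $\mathbb C^2\setminus(\Pi\times\Pi')$. Isolated singularities of holomorphic functions of two variables are removable (Hartogs), so $H$ is entire.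

\emph{Step 3: quasi-periodicity.} Let $\omega\in\Lambda$. The shift $(A,z)\mapsto(A+2\omega,z+\omega)$ fixes $v$, and $(A,z)\mapsto(A+3\omega,z+\omega)$ fixes $v'$. Apply Lemma~\ref{lem:theta}(b) to the first sum with $\xi=A-2z$ and to the second with $\xi=A-3z$, and use $\psi^5=\psi^7=\psi$:
\[
H(A+2\omega,z+\omega)=\psi(\omega)e^{\eta_\omega[3z+A+5\omega/2]}H(A,z),\qquad
H(A+3\omega,z+\omega)=\psi(\omega)e^{\eta_\omega[4z+A+7\omega/2]}H(A,z).
\]
Replacing $A$ by $A+\omega$ in the first gives $H(A+3\omega,z+\omega)=\psi(\omega)e^{\eta_\omega[3z+A+7\omega/2]}H(A+\omega,z)$. Comparing with the second yields \eqref{eq:functional} for all $\omega\in\Lambda$.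

\emph{Step 4: $H=0$.} Fix $z\notin\Lambda$ and suppose $f(A)=H(A,z)\not\equiv0$. By \eqref{eq:functional}, $f'/f$ is elliptic. Its residues are the orders of the zeros of $f$, which are positive, and they add up to $0$ by (W5). So $f$ has no zeros, $f'/f$ is a constant $k$, and $f=Ce^{kA}$ with $C\ne0$. For a basis $\omega_1,\omega_2$ of $\Lambda$, \eqref{eq:functional} gives $k\omega_i=\eta_iz+2\pi i\,n_i$ with $n_i\in\mathbb Z$. Eliminating $k$,
\[
z\,(\eta_1\omega_2-\eta_2\omega_1)=2\pi i\,(n_2\omega_1-n_1\omega_2),
\]
and by Legendre's relation (W2) $z=\pm(n_2\omega_1-n_1\omega_2)\in\Lambda$, a contradiction. So $H(\cdot,z)\equiv0$ for all $z\notin\Lambda$, hence $H=0$ and $h=0$.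
\end{proof}

\section{From injectivity to admissible polynomials}\label{sec:cofactors}

Injectivity at $w^0=w(\Lambda)$ suggests a left inverse, and with it a functional that picks out the coefficient of $z^{-1}$. Two things are missing. The spaces are infinite-dimensional, while $\ell_c$ must live in a single degree; and \eqref{eq:adm} must hold identically in $w$, not only at $w^0$, because every number $\langle s^\alpha\mathsf A^i\mathsf z^j,[B]\rangle$ has to vanish separately. The first point is settled by truncation, the second by using cofactors, which are polynomials in $w$, in place of an inverse. The factor $e^{w\cdot s}$ then converts the dependence on $w$ into Pontrjagin numbers of the fixed components.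

\begin{proof}[Proof of Proposition~\ref{prop:exist}]
\emph{Truncation.} For $n\ge5$ let $V_n$ be the complex span of $z^{-1}$ and the monomials $A^iz^j$ with $i+j\le n$. Let $T^{(n)}_w(h)$ be the pair $(T_4^w(h),T_6^w(h))$ with $T_c^w(h)$ truncated to $x$-degrees at most $n-c+1$, and let $K_n\subset V_n$ be the kernel of $T^{(n)}_{w^0}$. By (R2), a homogeneous $h$ of degree $n$ contributes only in $x$-degrees at least $n-c+1$. So dropping the part of degree $n$ maps $K_n$ to $K_{n-1}$. The kernel of this map consists of the homogeneous $h$ of degree $n$ for which the component of $T_c^{w^0}(h)$ of $x$-degree $n-c+1$ vanishes for both $c$. By (R2) this component has degree $0$ in $w$, so it is $T_c^0(h)$. By Corollary~\ref{cor:eleven}, $K_n\to K_{n-1}$ is injective for $n\ge11$. Hence $\dim K_n$ is non-increasing for $n\geq10$ and eventually constant, and from then on the maps are isomorphisms. If this constant were positive, we could lift a non-zero element through all $K_n$ and obtain $0\ne h\in V$ whose truncations lie in the $K_n$. Each component of $T_c^{w^0}(h)$ depends only on a truncation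 of $h$, so $T_4^{w^0}(h)=T_6^{w^0}(h)=0$, contradicting Proposition~\ref{prop:inj}. So $K_n=0$ for some $n$, which we fix.

\emph{Cofactors.} Choose homogeneous $\mathbb Q$-bases of $U_4$ and $U_6$. With respect to these and the basis of $V_n$ above, $T_w^{(n)}$ is a matrix $(T_{\rho,h})$ over $R$. Its rows are indexed by pairs $\rho=(c,\beta_\rho)$, where $\beta_\rho$ is a basis element of $U_c$ of degree $r_\rho\le n-c+1$, and its columns by the basis elements $h$. By (R2), $T_{\rho,h}$ is homogeneous of degree $(r_\rho+c-1)-\deg h$, a row weight minus a column weight; so all minors are homogeneous. Since $K_n=0$, there is a set $\mathcal P$ of $\dim V_n$ rows whose minor $\lambda\in R$ satisfies $\lambda(w^0)\neq0$. Let $d=\deg\lambda$, and for $\rho\in\mathcal P$ let $\mu_\rho\in R$ be the cofactor of row $\rho$ and column $z^{-1}$. It is homogeneous of degree $d-(r_\rho+c)$, and by Laplace expansion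
\[
\sum_{\rho\in\mathcal P}\mu_\rho T_{\rho,h}=\begin{cases}\lambda&h=z^{-1},\\0&h\text{ any other basis element of }V_n.\end{cases}
\]

\emph{The functionals.} For $\rho=(c,\beta_\rho)\in\mathcal P$ let $\ell_c(s^\alpha\beta_\rho)$ be $\alpha!$ times the coefficient of $w^\alpha$ in $\mu_\rho$, and let $\ell_c(s^\alpha\beta)=0$ for all other basis elements $\beta$ of $U_c$. If $\ell_c(s^\alpha\beta_\rho)\ne0$, then $\deg s^\alpha=\deg w^\alpha=d-r_\rho-c$; so $\ell_c$ is supported in degree $d-c$. From $e^{w\cdot s}=\sum_\alpha w^\alpha s^\alpha/\alpha!$ we get $\ell_c(e^{w\cdot s}\beta_\rho)=\mu_\rho(w)$. Hence the left side of \eqref{eq:adm} is $\sum_{\rho\in\mathcal P}\mu_\rho T_{\rho,h}$ for a basis element $h$ of $V_n$, and \eqref{eq:adm} holds for these. If $h$ is a monomial of degree greater than $n$, then $T_c^w(h)$ has only $x$-degrees greater than $n-c+1$, and $\ell_c$ kills them. So $\lambda$ is admissible.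
\end{proof}

\section{Realization by manifolds}\label{sec:real}

\subsection{Bordism with tangential structure}

Let $X$ be a space with a map to $BSO$, and $\gamma_X$ the pullback of the universal stable oriented bundle. An \emph{$X$-manifold} is a manifold $F$ with a map $f\colon F\to X$ and an orientation-preserving stable isomorphism $TF\cong f^*\gamma_X$. For a compact $W$ with boundary, $TW|_{\partial W}$ is identified with $\mathbb R\oplus T\partial W$ by an outward normal, which comes first in the orientation; this defines the bordism groups $\Omega_n^X$. Composing $X\to BSO$ with the inversion $BSO\to BSO$ turns tangential structures into normal ones, so by the Pontrjagin--Thom construction $\Omega^X_n$ is the $n$-th homotopy group of the Thom spectrum of $-\gamma_X$. We use two facts.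
\begin{enumerate}
\item[(B1)] The map $[F,f]\mapsto f_*[F]$ induces an isomorphism $\Omega_n^X\otimes\mathbb Q\cong H_n(X;\mathbb Q)$. This is the rational Hurewicz theorem for spectra followed by the Thom isomorphism.
\item[(B2)] (Kreck \cite[Proposition 4]{Kreck}) If $X$ is connected with finite $[k/2]$-skeleton and $k\ge4$, every non-empty $k$-dimensional $X$-manifold can be changed by surgeries, hence within its class in $\Omega^X_k$, into one whose map to $X$ is $[k/2]$-connected, that is, bijective on $\pi_i$ for $i<[k/2]$ and onto for $i=[k/2]$.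
\end{enumerate}
The spaces $X$ below are homotopy fibers of maps $Y\to K$ from a simply connected space $Y$ whose rational cohomology is a polynomial ring, so that a map to $Y$ lifts to $X$ exactly when its composite to $K$ is null-homotopic. In each case the fiber $\Omega K$ of $X\to Y$ has rational cohomology $\Lambda(\iota_3)$, and $\iota_3$ transgresses to a class $0\ne\kappa\in H^4(Y;\mathbb Q)$. Multiplication by $\kappa$ is injective, so the Serre spectral sequence gives
\begin{equation}\label{eq:serre}
H^*(X;\mathbb Q)=H^*(Y;\mathbb Q)/(\kappa).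
\end{equation}
Recall that $H^*(BSO;\mathbb Q)=H^*(BSpin;\mathbb Q)=\mathbb Q[s_1,s_2,\dots]$ and $H^*(BU(c);\mathbb Q)=U_c$.

\subsection{Proof of Proposition~\ref{prop:real}}

Let $\ell_4,\ell_6$ belong to $\lambda$.

\emph{Step 1: the fixed components.} Let $X_c$ be the homotopy fiber of the map
\[
BSO\times BU(c)\to K(\mathbb Z/2,2)\times K(\mathbb Z,4)
\]
given by $w_2+c_1$ and $p_1+c_1^2-2c_2$. Since $c_1^2-2c_2=\sum_jx_j^2$, an even-dimensional $X_c$-manifold $(F,f)$ carries a fixed point datum $(F,\nu)$ of rank $c$, with $\nu$ pulled back from $BU(c)$. The fiber $K(\mathbb Z/2,1)\times K(\mathbb Z,3)$ has rational cohomology $\Lambda(\iota_3)$, and the relation $\kappa=0$ eliminates $s_1$. So \eqref{eq:serre} gives $H^*(X_c;\mathbb Q)=G_c$; in particular $H^3(X_c;\mathbb Q)=0$. Under this identification, pairing with $f_*[F]$ is $\ell_{F,\nu}$. Each $\ell_c$ is a class in $H_{2(d-c)}(X_c;\mathbb Q)$, so by (B1) there are an integer $r_1\ge1$ and $X_c$-manifolds $F_c$ of dimension $2(d-c)$, with bundles $\nu_c$, such that $\ell_{F_c,\nu_c}=r_1\ell_c$ for both $c$. We take $F_c=\emptyset$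 if $\ell_c=0$. As $\lambda\ne0$, at least one $F_c$ is non-empty.

The conditions on $w_2$ and $p_1$ will hold on the pieces of $M$, and to pass to $M$ by Mayer--Vietoris we need $H^1$ and $H^3$ of the interface to vanish. For this we improve $F_c$ by surgery. The base $BSO\times BU(c)$ is simply connected and $w_2+c_1$ is onto on $\pi_2$, so the long exact homotopy sequence shows that $X_c$ is simply connected; it also shows that its homotopy groups are finitely generated. (This is why the integral class is used in the definition of $X_c$.) Hence $X_c$ has the homotopy type of a CW complex with finite skeleta. Since $d\ge10$, we have $\dim F_c\ge2(10-6)=8$, and by (B2) we may assume that $F_c\to X_c$ is $4$-connected whenever $F_c\neq\emptyset$. Then $F_c$ is connected and simply connected, and $H^3(F_c;\mathbb Q)\cong H^3(X_c;\mathbb Q)=0$. The fiber of $S(\nu_c)\to F_c$ is $S^{2c-1}$ with $2c-1\ge7$, so the projection is $7$-connected, and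
\begin{equation}\label{eq:sphere}
S(\nu_c)\text{ is simply connected and }H^3(S(\nu_c);\mathbb Q)=0 .
\end{equation}

\emph{Step 2: the orbit space of the free part.} Let $B=P(\nu_4)\sqcup P(\nu_6)$, of dimension $2d-2$, with the classes $\mathsf z,\mathsf A$ of Lemma~\ref{lem:proj}. By that lemma and \eqref{eq:adm}, for $h\in\mathbb Q[A,z]$,
\[
\big\langle e^{w\cdot s(B)}h(\mathsf A,\mathsf z),[B]\big\rangle=r_1\sum_c\ell_c\big(e^{w\cdot s}T_c^w(h)\big)=0\quad\text{in }R .
\]
Taking coefficients of $w^\alpha$, all numbers $\langle s^\alpha\mathsf A^i\mathsf z^j,[B]\rangle$ vanish. Let $X_\partial$ be the homotopy fiber of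
\[
p_1-2\mathsf z\mathsf A\colon BSpin\times\mathbb{CP}^\infty\times\mathbb{CP}^\infty\to K(\mathbb Q,4),
\]
where $\mathsf A,\mathsf z$ also denote the generators of $H^2$ of the two factors $\mathbb{CP}^\infty$; rational coefficients are used because the relation on $B$ is a rational one. By \eqref{eq:serre}, $H^*(X_\partial;\mathbb Q)=\mathbb Q[s_2,s_3,\dots,\mathsf A,\mathsf z]$. By Lemma~\ref{lem:proj}, a choice of spin structure and of a lift makes $B$ an $X_\partial$-manifold. Its class in $H_{2d-2}(X_\partial;\mathbb Q)$ pairs to zero with all cohomology classes, hence is zero. By (B1), for some $r_2\ge1$ the multiple $r_2\cdot B$ is the oriented boundary of a compact spin manifold $W$ of dimension $2d-1$, with classes $\mathsf z,\mathsf A\in H^2(W;\mathbb Z)$ extending those on the boundary and $p_1(W)=2\mathsf z\mathsf A$ in $H^4(W;\mathbb Q)$.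

We may take $W$ connected. Discard the closed components and form interior connected sums of the others. A connected sum is the union of two punctured pieces along $S^{2d-2}$, whose cohomology vanishes in degrees $1,2,3$. By Mayer--Vietoris, $\mathsf z$ and $\mathsf A$ extend over the sum, and the classes $w_2$ and $p_1-2\mathsf z\mathsf A$, which vanish on both pieces, vanish on the sum.

\emph{Step 3: the manifold $M$.} Let $\pi\colon Z\to W$ be the unit circle bundle of a hermitian line bundle with first Chern class $-\mathsf z$, with the action by scalars. Line bundles are classified by $c_1$, so over $\partial W$ this line bundle is isomorphic to $\mathcal O(-1)$, and $\partial Z$ is equivariantly diffeomorphic to $S=r_2\cdot(S(\nu_4)\sqcup S(\nu_6))$. Over a collar $\partial W\times[0,1)$ the bundle $Z$ is equivariantly $S\times[0,1)$, and $S(\nu_c)$ has an invariant radial collar in $D(\nu_c)$. So, with $\mathcal D=r_2\cdot(D(\nu_4)\sqcup D(\nu_6))$,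
\[
M=\mathcal D\cup_SZ
\]
is a closed smooth $S^1$-manifold of dimension $2d$. The action is free on $Z\neq\emptyset$ and on $D(\nu_c)\setminus F_c$, so it is semi-free and non-trivial, with fixed point set $r_2\cdot(F_4\sqcup F_6)$ of codimension $8$ and $12$. Since $W$ is connected, so is $Z$, and every component of $\mathcal D$ meets $Z$; hence $M$ is connected.

\emph{Orientation.} The cancellation in Step 2 was computed with definite signs, so we need an orientation of $M$ that restricts on every $D(\nu_c)$ to the one given by $F_c$ and the complex structure. Orient $Z$ by the orbit direction followed by $TW$. At $v\in S(\nu_c)$ the orbit direction is $iv$; let $n$ be the outward normal of $D(\nu_c)$, a positive multiple of $v$, and $v^\perp$ the complex orthogonal complement of $v$ in the fiber. Then $D(\nu_c)$ is oriented by $(TF_c,n,iv,v^\perp)$. As $\dim F_c$ is even, this is $(n,iv,TF_c,v^\perp)$, so $\partial D(\nu_c)$ is oriented by $(iv,TB)$ with $TB=TF_c\oplus v^\perp$. If $n_W$ is the outward normal of $W$, then $Z$ is oriented by $(iv,n_W,TB)=-(n_W,iv,TB)$, so $\partial Z$ is oriented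 by $-(iv,TB)$. Thus $\partial Z=-\partial\mathcal D$, and the orientations fit together.

\emph{Spin.} The class $w_2$ vanishes on $\mathcal D$ by Definition~\ref{def:datum}, and on $Z$ because $TZ\cong\pi^*TW\oplus\mathbb R$. By \eqref{eq:sphere}, $H^1(S;\mathbb Z/2)=0$, so $H^2(M;\mathbb Z/2)\to H^2(\mathcal D;\mathbb Z/2)\oplus H^2(Z;\mathbb Z/2)$ is injective and $w_2(M)=0$.

\emph{The class $p_1$.} Rationally, $p_1$ vanishes on $\mathcal D$ by Definition~\ref{def:datum}. A line bundle pulls back to a trivial bundle on its own circle bundle, so $\pi^*\mathsf z=0$ and $p_1(Z)=\pi^*(2\mathsf z\mathsf A)=0$. By \eqref{eq:sphere}, $H^3(S;\mathbb Q)=0$, so $H^4(M;\mathbb Q)\to H^4(\mathcal D;\mathbb Q)\oplus H^4(Z;\mathbb Q)$ is injective and $p_1(M)=0$ in $H^4(M;\mathbb Q)$.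

\emph{Characteristic numbers.} By Lemma~\ref{lem:loc} and \eqref{eq:adm},
\[
\big\langle e^{w\cdot s(M)},[M]\big\rangle=r_1r_2\sum_c\ell_c\big(e^{w\cdot s}T_c^w(z^{-1})\big)=r_1r_2\,\lambda(w).
\]
This proves Proposition~\ref{prop:real} with $r=r_1r_2$. \qed

\section{Proofs of the main theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Choose any $\tau$ in the upper half plane. By Proposition~\ref{prop:exist} there is an admissible $\lambda$ with $\lambda(w(\Lambda_\tau))\ne0$. By (W4), $g_2$ and $g_3$ are not both $0$, so by \eqref{eq:wLambda} one of $w_2(\Lambda_\tau)$, $w_3(\Lambda_\tau)$ is non-zero. Multiplying $\lambda$ by a power of the corresponding $w_i$ preserves admissibility (Lemma~\ref{lem:ideal}) and the non-vanishing, so we may assume $\deg\lambda\ge10$. Let $M$ and $r$ be as in Proposition~\ref{prop:real}. By Lemma~\ref{lem:witten}, $\varphi_W(M)(e^{2\pi i\tau})=r\lambda(w(\Lambda_\tau))\neq0$.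
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\,\textup{(2)} and of the last assertion]
Regard $g_2,g_3$ as indeterminates of weights $4,6$. The universal polynomials in \eqref{eq:wLambda} define a graded homomorphism $R\to\mathbb Q[g_2,g_3]$, $w_i\mapsto w_i(\Lambda)$, which is onto because $w_2,w_3$ map to non-zero multiples of $g_2,g_3$. So the image $\mathcal J$ of the ideal $\mathfrak a$ of Lemma~\ref{lem:ideal} is a graded ideal. By (W4) and Proposition~\ref{prop:exist}, at each point $(g_2,g_3)\in\mathbb C^2$ with $g_2^3-27g_3^2\ne0$ some element of $\mathcal J$ is non-zero. Thus $g_2^3-27g_3^2$ vanishes on the zero set of $\mathcal J$, and by the Nullstellensatz $(g_2^3-27g_3^2)^N\in\mathcal J\otimes\mathbb C$ for some $N\ge1$. Applying to the coefficients a $\mathbb Q$-linear map $\mathbb C\to\mathbb Q$ with $1\mapsto1$ shows that it lies in $\mathcal J$.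

Identify $\mathbb Q[g_2,g_3]$ with $\mathbb Q[E_4,E_6]$ by \eqref{eq:g2g3}; then $\Delta^N\in\mathcal J$. Let $F\ne0$ be homogeneous. The element $\Delta^NF\in\mathcal J$ is the image of some element of $\mathfrak a$, and hence of its homogeneous component $\lambda$ of degree $12N+\operatorname{wt}(F)\ge10$. This $\lambda$ is non-zero, and admissible by Lemma~\ref{lem:ideal}. For $M$ and $r$ as in Proposition~\ref{prop:real}, Lemma~\ref{lem:witten} gives $\varphi_W(M)=r\,\Delta^NF$.

Finally, the ideal generated by the Witten genera in question lies in $(\Delta)$ by part (1) and contains $\Delta^N$ by part (2) with $F=1$. Since $(\Delta)$ is prime, as shown in the proof of part (1), the radical is $(\Delta)$.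
\end{proof}

\begin{thebibliography}{9}

\bibitem{AH}
Atiyah and Hirzebruch, \emph{Spin-manifolds and group actions}, 1970.

\bibitem{Mainz}
\emph{Johannes Gutenberg-Universit\"at Mainz},
\texttt{https://homeweb.unifr.ch/dessaia/pub/papers/MZpreprint6\_Witten\_S3.pdf}.

\bibitem{Kreck}
Kreck, \emph{Surgery and duality}, Ann. of Math. 149 (1999).

\end{thebibliography}
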